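\title{Generating functions of Hankel determinants of weighted Motzkin paths}

\begin{abstract}
Let $M_{n,k}$ be the weight sum of all Motzkin paths from $(0,0)$ to $(n,k)$, where up-steps, horizontal steps and down-steps have weights $1,t,s$. We study the Hankel determinants $\det(M_{m+i+j,k})_{i,j=0}^{n-1}$, divided by $s^{\binom n2}$, as functions of $n$. We prove a conjecture that gives their generating function as a fraction with an explicit denominator and a numerator of explicit degree. We also show that the numerator has coefficients in $\mathbb Z[t,s,s^{-1}]$ and is self-reciprocal, and that the fraction is in lowest terms. The method is to replace the $n\times n$ determinant by an $(m+k)\times(m+k)$ determinant of shifted Chebyshev polynomials, which makes sense for all $n\in\mathbb Z$. Its dependence on $n$ gives the denominator. Its zeros at $n=-1,\dots,-(m+k)$, together with its nonvanishing at $n=-(m+k+1)$, give the exact degree of the numerator.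
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $t$ and $s$ be independent indeterminates. A \emph{Motzkin path} is a lattice path that starts at $(0,0)$, has up-steps $(1,1)$, horizontal steps $(1,0)$ and down-steps $(1,-1)$, and never runs below the horizontal axis. Give these steps the weights $1$, $t$ and $s$, respectively, let the weight of a path be the product of the weights of its steps, and let $M_{n,k}=M_{n,k,s}(t)$ be the sum of the weights of all Motzkin paths from $(0,0)$ to $(n,k)$. Removing the last step gives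
\begin{equation}\label{eq:Mrec}
M_{n,k}=M_{n-1,k-1}+tM_{n-1,k}+sM_{n-1,k+1}\quad(n\ge1,\ k\ge0),\qquad M_{0,k}=[k=0],
\end{equation}
with $M_{n,k}=0$ for $k<0$. Here $[P]$ is $1$ if $P$ holds and $0$ otherwise.

The Hankel determinant of the numbers $M_{n,0}$ is very simple: $\det(M_{i+j,0})_{i,j=0}^{n-1}=s^{\binom n2}$ (see Section~\ref{sec:det}). It is natural to ask what happens if the index is shifted by $m$ and the endpoint of the paths is raised to height $k$. So for integers $m,k\ge0$ put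
\[
S_m^{(k)}(n)=S_m^{(k)}(n,t,s)=\frac{\det\left(M_{m+i+j,k}\right)_{i,j=0}^{n-1}}{s^{\binom n2}}\quad(n\ge1),\qquad S_m^{(k)}(0)=1 .
\]
We study the formal power series $\sum_{n\ge0}S_m^{(k)}(n)x^n$ over $\mathbb Q(t,s)$.

Let $m=0$. Since $M_{n,k}=0$ for $n<k$ and $M_{k,k}=1$, the first row of the matrix vanishes for $1\le n\le k$. For $n=k+1$ the matrix has zeros above the antidiagonal and ones on it. Hence $S_0^{(k)}(1)=\dots=S_0^{(k)}(k)=0$ and $S_0^{(k)}(k+1)=(-1)^{\binom{k+1}2}s^{-\binom{k+1}2}$. This suggests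
\begin{equation}\label{eq:m0}
\sum_{n\ge0}S_0^{(k)}(n)x^n=\frac1{1-x^{k+1}/(-s)^{\binom{k+1}2}} .
\end{equation}
For $m=1$ and $k=0$ the answer is
\begin{equation}\label{eq:m1}
\sum_{n\ge0}S_1^{(0)}(n)x^n=\frac1{1-tx+sx^2}=\frac1{(1-\alpha x)(1-\beta x)},\qquad \alpha,\beta=\frac{t\pm\sqrt{t^2-4s}}2 .
\end{equation}
Both formulas are special cases of the theorem below. One is led to expect, for general $m$ and $k$, a denominator built from factors $1-(\gamma x)^{k+1}/(-s)^{\binom{k+1}2}$, where $\gamma$ is a monomial of degree $m$ in $\alpha$ and $\beta$. The question is with which multiplicities, and what the numerator looks like.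

To state the conjectured answer, let $L_n=\alpha^n+\beta^n$. This is a polynomial in $t,s$ with integer coefficients, because $L_0=2$, $L_1=t$ and $L_{n+1}=tL_n-sL_{n-1}$. Put
\[
A_{k,n}(x)=\left(1-\frac{\alpha^n x^{k+1}}{(-s)^{\binom{k+1}2}}\right)\left(1-\frac{\beta^nx^{k+1}}{(-s)^{\binom{k+1}2}}\right)
=1-\frac{L_n}{(-s)^{\binom{k+1}2}}x^{k+1}+\frac{s^n}{s^{k(k+1)}}x^{2(k+1)}
\]
for $n\ge1$, and $A_{k,0}(x)=1-x^{k+1}/(-s)^{\binom{k+1}2}$. Throughout the paper, $m,k\ge0$ are fixed and
\[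
N=m+k,\qquad C=\binom{m+1}3,\qquad \varepsilon=(-1)^{\binom{k+1}2},\qquad e_j=1+j(m-j),
\]
\[
\mathcal D(x)=\prod_{j=0}^{\lfloor m/2\rfloor}A_{k,(k+1)(m-2j)}(s^jx)^{\,e_j},\qquad
d=\binom{m+1}3+k\left(\binom m1+\binom m2+\binom m3\right).
\]
Conjecture 3.1 of \cite{source} asserts part (i) of the following theorem.

\begin{theorem}\label{thm:main}
For all $m,k\ge0$ put $U(x)=\mathcal D(x)\sum_{n\ge0}S_m^{(k)}(n)x^n$.
\begin{enumerate}
\item[(i)] $U$ is a polynomial in $x$ over $\mathbb Q(t,s)$ of degree exactly $d$. Thus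
\[
\sum_{n\ge0}S_m^{(k)}(n,t,s)\,x^n=\frac{U(x)}{\prod_{j=0}^{\lfloor m/2\rfloor}A_{k,(k+1)(m-2j)}^{\,1+j(m-j)}(s^jx)} ,
\]
and Conjecture 3.1 of \cite{source} is true.
\item[(ii)] $U\in\mathbb Z[t,s,s^{-1}][x]$, the number $(m-k)d$ is even, and
\[
U(x)=\kappa\,s^{(m-k)d/2}\,x^d\,U(s^{k-m}/x),\qquad \kappa=-(-1)^{\binom{N+1}2}(-\varepsilon)^{m+1+C}\in\{1,-1\}.
\]
Since $U(0)=1$, the leading coefficient of $U$ is the unit $\kappa s^{(m-k)d/2}$. Hence the identity in \textup{(i)}, with numerator of exact degree $d$, persists when $t$ is specialized to any element and $s$ to any unit of a nonzero commutative ring.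
\item[(iii)] $U$ and $\mathcal D$ are coprime in $\mathbb Q(t,s)[x]$. Hence the minimal order of a linear recurrence with constant coefficients in $\mathbb Q(t,s)$ that $n\mapsto S_m^{(k)}(n)$ satisfies for all large $n$ is
\[
\deg\mathcal D=(k+1)\left(m+1+\binom{m+1}3\right).
\]
\end{enumerate}
\end{theorem}

The denominator has a more symmetric form. Since $\alpha\beta=s$, we have $\alpha^{m-2j}s^j=\alpha^{m-j}\beta^j$ and $\beta^{m-2j}s^j=\alpha^j\beta^{m-j}$. So for $j<m/2$ the two factors of $A_{k,(k+1)(m-2j)}(s^jx)$ are the factors with index $j$ and $m-j$ in the following product. If $m=2j$, then $A_{k,0}(s^jx)$ is the factor with index $j$. Since $e_j=e_{m-j}$,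
\begin{equation}\label{eq:den}
\mathcal D(x)=\prod_{j=0}^m\left(1-\frac{(\alpha^{m-j}\beta^jx)^{k+1}}{(-s)^{\binom{k+1}2}}\right)^{e_j}.
\end{equation}
As $\sum_{j=0}^mj(m-j)=\binom{m+1}3=C$, the degree of $\mathcal D$ is $\Delta=(k+1)(m+1+C)$. Moreover $\binom m1+\binom m2+\binom m3=m+C$, so $d=C+k(m+C)$ and
\begin{equation}\label{eq:degrees}
\Delta-d=(k+1)(m+1+C)-C-k(m+C)=m+k+1=N+1 .
\end{equation}
So the complicated formula for the degree of the numerator says something simple: \emph{as a rational function of $x$, the generating function vanishes at infinity to order exactly $m+k+1$.}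

This is the clue to the proof. If a sequence $f(n)$ satisfies a linear recurrence in both directions, then its generating function, expanded at infinity, is $-\sum_{n\ge1}f(-n)x^{-n}$ (Lemma~\ref{lem:two}). So one wants to extend $S_m^{(k)}(n)$ to negative $n$, and to show that the extension is zero for $n=-1,\dots,-(m+k)$ but not for $n=-(m+k+1)$. In case \eqref{eq:m1} this is visible: $S_1^{(0)}(n)=(\alpha^{n+1}-\beta^{n+1})/(\alpha-\beta)$ makes sense for all $n\in\mathbb Z$, is zero for $n=-1$, and is not zero for $n=-2$. In general, a determinant of size $n$ cannot be extended to negative $n$ as it stands. Section~\ref{sec:det} replaces it by a determinant of fixed size $m+k$, and Section~\ref{sec:norm} normalizes this determinant, extends it to $n\in\mathbb Z$ and reads off the zeros. Section~\ref{sec:small} works out two small cases by hand. Section~\ref{sec:two} contains the lemma on two-sided sequences, Section~\ref{sec:exp} finds the form of the sequence that gives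 the recurrence, and Sections~\ref{sec:proof} and~\ref{sec:coprime} prove the theorem.

Empty determinants and empty products are $1$.

\section{From size \texorpdfstring{$n$}{n} to size \texorpdfstring{$m+k$}{m+k}}\label{sec:det}

Let $p_{-1}=0$, $p_0=1$ and $p_{n+1}(v)=(v-t)p_n(v)-sp_{n-1}(v)$ for $n\ge 0$. Each $p_n$ with $n\ge0$ is monic of degree $n$ over $\mathbb Z[t,s]$. Let $\Lambda$ be the linear functional on polynomials in $v$ with $\Lambda(p_n)=[n=0]$ for $n\ge0$.

\begin{lemma}\label{lem:Lambda}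
For $n,k,i,j\ge0$ we have $\Lambda(v^np_k)=s^kM_{n,k}$ and $\Lambda(p_ip_j)=s^i[i=j]$.
\end{lemma}

\begin{proof}
Since $vp_k=p_{k+1}+tp_k+sp_{k-1}$, the numbers $a_{n,k}=\Lambda(v^np_k)$ satisfy $a_{0,k}=[k=0]$ and $a_{n,k}=a_{n-1,k+1}+ta_{n-1,k}+sa_{n-1,k-1}$ for $n\ge1$, $k\ge0$, with $a_{n,-1}=0$. Multiplying \eqref{eq:Mrec} by $s^k$ shows that $s^kM_{n,k}$ satisfies the same recurrence and initial conditions. In particular $\Lambda(v^np_k)$ is $0$ for $n<k$ and $s^k$ for $n=k$. For $i\le j$ expand $p_i$ in powers of $v$. Only $v^i$ can contribute to $\Lambda(p_ip_j)$, and only if $i=j$. The case $i>j$ follows by symmetry.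
\end{proof}

For polynomials $f_0,\dots,f_{M-1}$ of degree less than $M$ let $\langle f_0,\dots,f_{M-1}\rangle$ be the determinant of their coefficients with respect to $1,v,\dots,v^{M-1}$. It is multilinear and alternating, and it is $1$ if each $f_i$ is monic of degree $i$. So the basis of powers may be replaced by any other basis consisting of monic polynomials of degrees $0,1,\dots,M-1$ without changing it. For a monic polynomial $q$ of degree $N$ and arbitrary polynomials $f_1,\dots,f_N$ let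
\[
[f_1,\dots,f_N]_q=\langle \bar f_1,\dots,\bar f_N\rangle,\qquad \bar f_i=\text{remainder of }f_i\text{ modulo }q .
\]

\begin{proposition}\label{prop:det}
Let $q=v^mp_k$ and $R_n=[p_n,p_{n+1},\dots,p_{n+N-1}]_q$. Then, for all $n\ge0$,
\[
S_m^{(k)}(n)=(-1)^{nN}s^{-kn}R_n\in\mathbb Z[t,s,s^{-1}].
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Lambda}, $M_{m+i+j,k}=s^{-k}\Lambda(v^i\cdot v^jq)$. Unitriangular row operations replace $v^i$ by $p_i$, so $\det(M_{m+i+j,k})_{i,j<n}=s^{-kn}\det(\Lambda(p_i\,v^jq))_{i,j<n}$. Write $v^jq=\sum_ic_{ij}p_i$. Then $\Lambda(p_iv^jq)=s^ic_{ij}$ by orthogonality, and dividing by $s^{\binom n2}$ we get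
\begin{equation}\label{eq:section}
S_m^{(k)}(n)=s^{-kn}\det(c_{ij})_{i,j<n}.
\end{equation}
Now evaluate $\Omega=\langle p_n,\dots,p_{n+N-1},q,vq,\dots,v^{n-1}q\rangle$, formed from a list of $n+N$ polynomials of degree less than $n+N$, in two ways.

First, reduce the $p_{n+i}$ modulo $q$. The quotients have degree less than $n$, so this only subtracts combinations of the later entries $q,\dots,v^{n-1}q$. The remainders involve only $1,\dots,v^{N-1}$, and the $v^jq$ are monic of degrees $N,\dots,N+n-1$. The coefficient matrix is now block triangular, and $\Omega=R_n$.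

Second, reduce each $v^jq$ by subtracting combinations of $p_n,\dots,p_{n+N-1}$. What remains is $\sum_{i<n}c_{ij}p_i$. Hence
\[
\Omega=\det(c_{ij})_{i,j<n}\,\langle p_n,\dots,p_{n+N-1},p_0,\dots,p_{n-1}\rangle=(-1)^{nN}\det(c_{ij})_{i,j<n},
\]
since moving a block of length $n$ past a block of length $N$ costs the sign $(-1)^{nN}$. Comparing the two values proves the formula. As $q$ is monic over $\mathbb Z[t,s]$, we have $R_n\in\mathbb Z[t,s]$.
\end{proof}

For $m=k=0$ we have $q=1$ and $N=0$. Then $R_n=1$, and we recover $\det(M_{i+j,0})_{i,j<n}=s^{\binom n2}$.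

Formula \eqref{eq:section} suggests why a recurrence in $n$ should exist. Column operations replace $v^j$ by $p_j$, so $\det(c_{ij})_{i,j<n}$ is the leading $n\times n$ minor of the matrix of multiplication by $q$ in the basis $(p_i)$. That matrix is a polynomial of degree $N$ in a tridiagonal matrix with constant diagonals. Hence it is banded, and its diagonals are constant except near the upper left corner. The proposition trades the growing minor for a determinant whose size $N$ is the half-width of the band.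

\section{Normalization, negative indices, and zeros}\label{sec:norm}

We remove the parameter $s$ and make the roots of $1-tx+sx^2$ explicit. Embed $\mathbb Q(t,s)$ in $\mathbb C(\sigma,\mu)$, with $\sigma,\mu$ independent indeterminates, by
\[
s=\sigma^2,\qquad t=-\sigma(\mu+\mu^{-1}).
\]
This is an embedding: $\mathbb C(\sigma,\mu)$ is algebraic over its subfield $\mathbb C(\sigma^2,\sigma(\mu+\mu^{-1}))$, so these two elements are algebraically independent. From $\alpha+\beta=t$ and $\alpha\beta=s$ we see that $\{\alpha,\beta\}=\{-\sigma\mu,-\sigma\mu^{-1}\}$. Since $\mathcal D$ is symmetric in $\alpha,\beta$, we may take $\alpha=-\sigma\mu$, $\beta=-\sigma\mu^{-1}$.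

Define polynomials $c_n\in\mathbb Z[\xi]$ for all $n\in\mathbb Z$ by $c_{-1}=0$, $c_0=1$ and $c_{n+1}=\xi c_n-c_{n-1}$, used in both directions. They are Chebyshev polynomials of the second kind in the variable $\xi/2$, and
\begin{equation}\label{eq:cheb}
c_n(z+z^{-1})=\frac{z^{n+1}-z^{-n-1}}{z-z^{-1}},\qquad c_{-2-n}=-c_n\qquad(n\in\mathbb Z).
\end{equation}
Indeed, both sides of the first identity satisfy the same recurrence and agree for $n=-1,0$, and the second identity follows from the first. With $v=t+\sigma\xi$ the recurrence for $p_n$ gives $p_n(v)=\sigma^nc_n(\xi)$ for $n\ge0$. The point $v=0$ corresponds to $\xi_0=\mu+\mu^{-1}$, and $v=\sigma(\xi-\xi_0)$. Therefore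
\[
q=\sigma^N\hat q,\qquad \hat q=(\xi-\xi_0)^mc_k(\xi).
\]
For $n\in\mathbb Z$ put
\[
\rho_n=[c_n,c_{n+1},\dots,c_{n+N-1}]_{\hat q}\in\mathbb Z[\xi_0],
\]
where remainders and coefficients are now taken with respect to $\xi$. In particular $\rho_0=1$.

\begin{proposition}\label{prop:norm}
Let $X=(-1)^N\sigma^{m-k}x$. Then $\sum_{n\ge0}S_m^{(k)}(n)x^n=G(X)$ and $\mathcal D(x)=D(X)$, where
\[
G(X)=\sum_{n\ge0}\rho_nX^n,\qquad D(X)=\prod_{j=0}^m\left(1-\lambda_jX^{k+1}\right)^{e_j},\qquad \lambda_j=\varepsilon\mu^{(k+1)(m-2j)} .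
\]
\end{proposition}

\begin{proof}
The remainders of $p_n,\dots,p_{n+N-1}$ modulo $q$ are those of $\sigma^nc_n,\dots,\sigma^{n+N-1}c_{n+N-1}$ modulo $\hat q$. The determinant of their coefficients with respect to powers of $\xi$ is $\sigma^{nN+\binom N2}\rho_n$. With respect to powers of $v$ it is $R_n$, and $v^i=\sigma^i\xi^i+\cdots$, so it is also $\sigma^{\binom N2}R_n$ with respect to powers of $\xi$. Hence $R_n=\sigma^{nN}\rho_n$, and Proposition~\ref{prop:det} gives $S_m^{(k)}(n)=(-1)^{nN}\sigma^{-2kn+n(m+k)}\rho_n=\left((-1)^N\sigma^{m-k}\right)^n\rho_n$.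

For the denominator we use \eqref{eq:den}. We have $\alpha^{m-j}\beta^j=(-\sigma)^m\mu^{m-2j}$ and $(-s)^{-\binom{k+1}2}=\varepsilon\sigma^{-k(k+1)}$. Hence
\[
\frac{(\alpha^{m-j}\beta^jx)^{k+1}}{(-s)^{\binom{k+1}2}}=\varepsilon\,(-1)^{m(k+1)}\sigma^{(m-k)(k+1)}\mu^{(k+1)(m-2j)}x^{k+1}=\lambda_jX^{k+1},
\]
since $(-1)^{N(k+1)}=(-1)^{m(k+1)}$, as $k(k+1)$ is even.
\end{proof}

The gain is that $\rho_n$ is defined for negative $n$ too. Its zeros cost nothing.

\begin{lemma}\label{lem:zeros}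
We have $\rho_{-1}=\dots=\rho_{-N}=0$, and with $\eta=(-1)^{\binom{N+1}2}$
\[
\rho_{-N-1-n}=\eta\,\rho_n\quad(n\in\mathbb Z),\qquad\text{in particular}\quad \rho_{-N-1}=\eta\ne0 .
\]
\end{lemma}

\begin{proof}
For $-N\le n\le-1$ the list $c_n,\dots,c_{n+N-1}$ contains $c_{-1}=0$. By \eqref{eq:cheb}, the list $c_{-N-1-n},\dots,c_{-2-n}$ equals $-c_{n+N-1},\dots,-c_n$. The $N$ signs and the reversal of $N$ entries give the factor $(-1)^{N+\binom N2}=(-1)^{\binom{N+1}2}$.
\end{proof}

\section{Two small cases by hand}\label{sec:small}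

\subsection*{The case $m=2$, $k=0$}
This is the smallest case with a multiple factor in the denominator and a numerator other than $1$. Here $\hat q=(\xi-\xi_0)^2$ and $N=2$. The remainder of $f$ modulo $\hat q$ is $f(\xi_0)+f'(\xi_0)(\xi-\xi_0)$, so
\[
\rho_n=c_nc_{n+1}'-c_n'c_{n+1}\quad\text{at }\xi=\xi_0 .
\]
Inserting $c_{n+1}=\xi c_n-c_{n-1}$ and $c_{n+1}'=c_n+\xi c_n'-c_{n-1}'$ gives $\rho_n=c_n(\xi_0)^2+\rho_{n-1}$ for all $n\in\mathbb Z$. From $\rho_0=1$, $c_0=1$, $c_{-1}=0$ and $c_{-2}=-1$ we read off $\rho_{-1}=0$, $\rho_{-2}=0$, $\rho_{-3}=-1$. On the other hand, $(\mu-\mu^{-1})^2c_n(\xi_0)^2=\mu^{2n+2}+\mu^{-2n-2}-2$, and summing a geometric series we get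
\[
(\mu-\mu^{-1})^2\rho_n=\frac{\mu^{2n+3}-\mu^{-2n-3}}{\mu-\mu^{-1}}-1-2(n+1)\qquad(n\in\mathbb Z);
\]
indeed, both sides vanish for $n=-1$ and have the same differences. The exponentials $\mu^{2n},1,\mu^{-2n}$ occur with polynomial coefficients of degrees $0,1,0$. So $\rho$ satisfies the two-sided recurrence given by the coefficients of
\[
D(X)=(1-\mu^2X)(1-X)^2(1-\mu^{-2}X)=\sum_{i=0}^4d_iX^i,\qquad \sum_{i=0}^4d_i\rho_{n-i}=0\quad(n\in\mathbb Z).
\]
The coefficient $v_n$ of $X^n$ in $D(X)G(X)$ is the sum of the $d_i\rho_{n-i}$ with $i\le n$. It is $0$ for $n\ge4$. For $0\le n\le3$ it is $-\sum_{i>n}d_i\rho_{n-i}$, a combination of values of $\rho$ at negative indices. Since $\rho_{-1}=\rho_{-2}=0$ and $d_4=1$,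
\[
v_3=-d_4\rho_{-1}=0,\qquad v_2=-d_3\rho_{-1}-d_4\rho_{-2}=0,\qquad v_1=-d_4\rho_{-3}=1,
\]
and $v_0=1$. Hence $G(X)=(1+X)/D(X)$. Here $X=sx$, and since $\alpha^2+\beta^2=t^2-2s$ we obtain
\begin{equation}\label{eq:ex20}
\sum_{n\ge0}S_2^{(0)}(n)x^n=\frac{1+sx}{(1-sx)^2\left(1-(t^2-2s)x+s^2x^2\right)} .
\end{equation}
The coefficient of $x$ is $t^2+s=M_{2,0}$, as it should be.

\subsection*{The case $m=k=1$}
This case shows the role of $k$. Now $\hat q=(\xi-\xi_0)\xi$, and the remainder of $f$ is $f(0)+\frac{f(\xi_0)-f(0)}{\xi_0}\xi$. So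
\[
\rho_n=\frac{c_n(0)c_{n+1}(\xi_0)-c_{n+1}(0)c_n(\xi_0)}{\xi_0}.
\]
Since $c_{2u}(0)=(-1)^u$ and $c_{2u+1}(0)=0$, we get
\[
\rho_{2u}=\rho_{2u+1}=(-1)^u\frac{c_{2u+1}(\xi_0)}{\xi_0}=(-1)^u\,\frac{\mu^{2u+2}-\mu^{-2u-2}}{\mu^2-\mu^{-2}}\qquad(u\in\mathbb Z).
\]
The root $0=\sqrt{-1}+(\sqrt{-1})^{-1}$ of $c_1$ makes the behavior of $\rho_n$ depend on $n$ modulo $k+1=2$. On each residue class $\rho$ is a combination of exponentials in $u$. Summing over $u\ge0$ gives
\[
G(X)=\frac{1+X}{(1+\mu^2X^2)(1+\mu^{-2}X^2)},\qquad \sum_{n\ge0}S_1^{(1)}(n)x^n=\frac{1+x}{1+\frac{t^2-2s}sx^2+x^4},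
\]
as $X=x$ and $\mu^2+\mu^{-2}=(t^2-2s)/s$. The zeros at $n=-1,-2$ are those at $u=-1$.

\begin{remark}
In part (iii) of Theorem~\ref{thm:main} it matters that $t$ is an indeterminate. For $t=0$ the second factor in the denominator of \eqref{eq:ex20} becomes $(1+sx)^2$ and a factor $1+sx$ cancels.
\end{remark}

\section{Two-sided sequences: degree and reciprocity}\label{sec:two}

The computation of $v_1,v_2,v_3$ above is an instance of a general fact, which we put in the form that also yields the self-reciprocity of the numerator.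

\begin{lemma}\label{lem:two}
Let $K$ be a field and let $D=\sum_{i=0}^\Delta d_iX^i\in K[X]$ have degree $\Delta$ and $D(0)=1$. Let $f:\mathbb Z\to K$ satisfy $\sum_{i=0}^\Delta d_if(n-i)=0$ for all $n\in\mathbb Z$, and let $G=\sum_{n\ge0}f(n)X^n\in K[[X]]$. Then $V=DG$ is a polynomial of degree less than $\Delta$, and in the field $K((X^{-1}))$
\begin{equation}\label{eq:inf}
\frac{V(X)}{D(X)}=-\sum_{n\ge1}f(-n)X^{-n}.
\end{equation}
If $f(-1)=\dots=f(-N)=0$ and $f(-N-1)\ne0$, then $V$ has degree exactly $\Delta-N-1$ and leading coefficient $-d_\Delta f(-N-1)$.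
\end{lemma}

\begin{proof}
Let $F=\sum_{n\ge1}f(-n)X^{-n}$. Two-sided formal series can be multiplied by polynomials, and the recurrence says that $D\cdot\sum_{n\in\mathbb Z}f(n)X^n=0$, i.e. $DG=-DF$. The left side has only exponents $\ge0$, the right side only exponents $\le\Delta-1$. So both are one polynomial $V$ of degree less than $\Delta$, and $V=-DF$ is \eqref{eq:inf}. Under the last assumption $F=f(-N-1)X^{-N-1}+\cdots$ with lower powers following, and $V=-DF$ has the stated leading term.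
\end{proof}

\section{The recurrence: exponential-polynomial form of \texorpdfstring{$\rho_n$}{rho}}\label{sec:exp}

In the two examples $\rho_n$ was a combination of exponentials with polynomial coefficients on residue classes modulo $k+1$. We prove this in general, with control of the degrees. We also record the top coefficients, which are needed only for part (iii).

Let $K=\mathbb C(\mu)$, and let
\[
\zeta_l=e^{\pi\sqrt{-1}\,l/(k+1)},\qquad \eta_l=\zeta_l+\zeta_l^{-1}=2\cos\frac{\pi l}{k+1}\qquad(1\le l\le k).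
\]
We have $\zeta_l^{k+1}=(-1)^l=\zeta_l^{-k-1}$ and $\zeta_l\ne\zeta_l^{-1}$. By \eqref{eq:cheb}, $c_k(\eta_l)=0$. The $\eta_l$ are distinct, so they are all the roots of $c_k$.

\subsection*{Suitable functionals}
Remainders modulo $\hat q$ are awkward for explicit computation. Values and derivatives at the roots of $\hat q$ are better, if they are chosen such that they are simple on all $c_n$. By \eqref{eq:cheb} this suggests multiplying by $z-z^{-1}$. For $f\in K[\xi]$ let
\[
f^\sharp(z)=(z-z^{-1})f(z+z^{-1})\in K[z,z^{-1}],\qquad\text{so that}\quad c_n^\sharp(z)=z^{n+1}-z^{-n-1},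
\]
and let $\vartheta=z\frac{d}{dz}$, so that $\vartheta z^a=az^a$. Define
\[
\varphi_i(f)=(\vartheta^if^\sharp)(\mu)\quad(0\le i<m),\qquad \psi_l(f)=f^\sharp(\zeta_l)\quad(1\le l\le k).
\]

\begin{lemma}\label{lem:functionals}
A polynomial $f\in K[\xi]$ is divisible by $\hat q$ if and only if all $N$ functionals $\varphi_i,\psi_l$ vanish on $f$.
\end{lemma}

\begin{proof}
We have $z+z^{-1}-\xi_0=(z-\mu)(z-\mu^{-1})/z$. Since $\mu\ne\mu^{-1}$, this has a simple zero at $z=\mu$, and the factor $z-z^{-1}$ of $f^\sharp$ does not vanish there. Hence $f^\sharp$ vanishes at $z=\mu$ to the same order as $f$ at $\xi_0$. Since $\vartheta^i$ equals $z^i(d/dz)^i$ plus a combination of the $z^{i'}(d/dz)^{i'}$ with $i'<i$, all $\varphi_i(f)$ with $i<m$ vanish if and only if $(\xi-\xi_0)^m$ divides $f$. Further, $\psi_l(f)=(\zeta_l-\zeta_l^{-1})f(\eta_l)$ vanishes if and only if $\xi-\eta_l$ divides $f$. Finally, $\xi_0=\mu+\mu^{-1}$ is transcendental over $\mathbb C$, so it is different from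 the complex numbers $\eta_l$, and $\hat q=(\xi-\xi_0)^m\prod_l(\xi-\eta_l)$.
\end{proof}

The proof uses that $\mu\neq\mu^{-1}$ and $\xi_0\ne\eta_l$, i.e. that $t^2\ne4s$ and $p_k(0)\ne0$.

Let $\Phi_n$ be the $N\times N$ matrix obtained by applying $\varphi_0,\dots,\varphi_{m-1},\psi_1,\dots,\psi_k$ (rows) to $c_n,\dots,c_{n+N-1}$ (columns). By Lemma~\ref{lem:functionals}, the functionals form a basis of the dual space of the $N$-dimensional space $K[\xi]/(\hat q)$. The columns depend only on remainders modulo $\hat q$. Expanding these in the monic basis $c_0,\dots,c_{N-1}$ gives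
\begin{equation}\label{eq:Phi}
\det\Phi_n=\rho_n\det\Phi_0,\qquad \det\Phi_0\ne0 .
\end{equation}
With $y=n+1$ and columns indexed by $b=0,\dots,N-1$, the rows of $\Phi_n$ are
\[
\left((y+b)^i\left(\mu^{y+b}-(-1)^i\mu^{-y-b}\right)\right)_b\ (0\le i<m),\qquad B_l(y)=\left(\zeta_l^{y+b}-\zeta_l^{-y-b}\right)_b\ (1\le l\le k).
\]
Here and below $0^0=1$. Put
\[
A_l=(b^l\mu^b)_{0\le b<N},\qquad A_l'=(b^l\mu^{-b})_{0\le b<N}\qquad(0\le l<m),
\]
and for $0\le j\le m$ let $E_j(y)$ be the determinant with the rows $A_0,\dots,A_{m-j-1}$, $A'_0,\dots,A'_{j-1}$, $B_1(y),\dots,B_k(y)$.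

We shall use the confluent Vandermonde determinant. Let $a_1,\dots,a_p$ be elements of a commutative ring, and let $\nu_1,\dots,\nu_p\ge0$ be integers with sum $M$. Take the $M\times M$ matrix with the rows $\left(\binom bl a_h^{b-l}\right)_{0\le b<M}$, ordered by $h=1,\dots,p$ and then $l=0,\dots,\nu_h-1$, where the entries with $l>b$ are $0$. Its determinant is
\begin{equation}\label{eq:cv}
\prod_{g<h}(a_h-a_g)^{\nu_g\nu_h}.
\end{equation}

\begin{proposition}\label{prop:exp}
For $0\le j\le m$ and $0\le r\le k$ there are polynomials $P_{j,r}\in K[u]$ of degree at most $j(m-j)=e_j-1$ such that, for all $u\in\mathbb Z$ and $0\le r\le k$,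
\begin{equation}\label{eq:exp}
\rho_{(k+1)u+r}=\sum_{j=0}^m\lambda_j^{\,u}\,P_{j,r}(u).
\end{equation}
The coefficient of $u^{j(m-j)}$ in $P_{j,r}$ is $\gamma_j\,\mu^{(r+1)(m-2j)}E_j(r+1)$ with $\gamma_j\in K\setminus\{0\}$ independent of $r$.
\end{proposition}

\begin{proof}
By the binomial theorem, the $i$-th row of the first kind in $\Phi_n$ is
\[
\mu^y\sum_l\binom ily^{i-l}A_l-(-1)^i\mu^{-y}\sum_l\binom ily^{i-l}A_l' .
\]
Expand $\det\Phi_n$ multilinearly in these $m$ rows. Nonzero terms use distinct vectors, and collecting the terms that use the vectors $A_l$, $l\in L$, and $A'_l$, $l\in L'$, we get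
\[
\det\Phi_n=\sum_{j=0}^m\mu^{y(m-2j)}\sum_{|L|=m-j,\ |L'|=j}\kappa_{L,L'}(y)\,E_{L,L'}(y),
\]
where $L,L'\subseteq\{0,\dots,m-1\}$. Here $E_{L,L'}(y)$ is the determinant with rows $A_l$ $(l\in L)$, $A_l'$ $(l\in L')$, $B_1(y),\dots,B_k(y)$, and $\kappa_{L,L'}(y)$ is the $m\times m$ determinant with columns
\[
\left(\tbinom ily^{i-l}\right)_{0\le i<m}\ (l\in L),\qquad \left(-(-1)^i\tbinom ily^{i-l}\right)_{0\le i<m}\ (l\in L'),
\]
where $L$ and $L'$ are taken in increasing order in both determinants.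

\emph{Degrees.} Every entry of $\kappa_{L,L'}(y)$ in row $i$ and in a column with label $l$ is a constant times $y^{i-l}$, and it is $0$ for $i<l$. So $\kappa_{L,L'}(y)$ is a constant times $y^a$ with $a=\binom m2-\sum_{l\in L}l-\sum_{l\in L'}l$, and it is $0$ if $a<0$. Since $\sum_{l\in L}l\ge\binom{m-j}2$ and $\sum_{l\in L'}l\ge\binom j2$,
\[
a\le\binom m2-\binom{m-j}2-\binom j2=j(m-j),
\]
with equality only for $L=\{0,\dots,m-j-1\}$ and $L'=\{0,\dots,j-1\}$.

\emph{Periodicity.} From $\zeta_l^{\pm(k+1)}=(-1)^l$ we get $B_l(y+k+1)=(-1)^lB_l(y)$, and $\prod_{l=1}^k(-1)^l=\varepsilon$. Hence $E_{L,L'}(y+k+1)=\varepsilon E_{L,L'}(y)$.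

Now let $n=(k+1)u+r$ and $y=n+1=(k+1)u+r+1$. Then $E_{L,L'}(y)=\varepsilon^uE_{L,L'}(r+1)$, and $\mu^{y(m-2j)}\varepsilon^u=\lambda_j^u\mu^{(r+1)(m-2j)}$. With \eqref{eq:Phi} this gives \eqref{eq:exp}, where
\[
P_{j,r}(u)=\frac{\mu^{(r+1)(m-2j)}}{\det\Phi_0}\sum_{|L|=m-j,\ |L'|=j}\kappa_{L,L'}\big((k+1)u+r+1\big)\,E_{L,L'}(r+1).
\]

\emph{Top coefficient.} Only the pair $L=\{0,\dots,m-j-1\}$, $L'=\{0,\dots,j-1\}$ contributes to $u^{j(m-j)}$, and for it $E_{L,L'}=E_j$. In the columns of $\kappa_{L,L'}$ with $l\in L'$ write $-(-1)^i\binom ily^{i-l}=-(-1)^l\binom il(-y)^{i-l}$. So, by \eqref{eq:cv} for the transposed matrix with node $y$ of multiplicity $m-j$ and node $-y$ of multiplicity $j$,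
\[
\kappa_{L,L'}(y)=(-1)^{j+\binom j2}(-2y)^{j(m-j)} .
\]
This gives the assertion with $\gamma_j=(-1)^{j+\binom j2}(-2(k+1))^{j(m-j)}/\det\Phi_0$.
\end{proof}

The multiplicities $1+j(m-j)$ come from the confluence of $m$ roots at $\xi_0$. If $(\xi-\xi_0)^m$ were replaced by a product over $m$ distinct roots $\mu_i+\mu_i^{-1}$, the corresponding rows would be $\left(\mu_i^{y+b}-\mu_i^{-y-b}\right)_b$, and on each residue class expansion would give $2^m$ simple exponentials $\prod_i\mu_i^{\pm y}$. When all $\mu_i$ become equal to $\mu$, there are $\binom mj$ of them which become $\mu^{(m-2j)y}$. One might thus expect polynomial coefficients of degree up to $\binom mj-1$. The degree count in the proof shows that the degree is at most $j(m-j)$. The two numbers differ for the first time for $m=4$, $j=2$, where they are $5$ and $4$.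

\section{Proof of parts (i) and (ii)}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(i)}]
Let $T$ be the shift $(Tf)(n)=f(n-1)$ on sequences $f:\mathbb Z\to K$. On a residue class $n=(k+1)u+r$ the operator $T^{k+1}$ replaces $u$ by $u-1$. So $1-\lambda_jT^{k+1}$ maps $\lambda_j^uP(u)$ to $\lambda_j^u(P(u)-P(u-1))$, which lowers the degree of $P$ and sends constant $P$ to $0$. Its $e_j$-th power annihilates all terms with $\deg P\le e_j-1$. By Proposition~\ref{prop:exp}, $D(T)\rho=0$, which is the recurrence required in Lemma~\ref{lem:two} for $f(n)=\rho_n$. The degree of $D$ is $\Delta=(k+1)(m+1+C)$. Lemma~\ref{lem:zeros} says that $\rho_{-1}=\dots=\rho_{-N}=0\ne\rho_{-N-1}$. By Lemma~\ref{lem:two} and \eqref{eq:degrees}, $V=DG$ is a polynomial of degree exactly $\Delta-N-1=d$.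

By Proposition~\ref{prop:norm}, $U(x)=\mathcal D(x)\sum_{n\ge0}S_m^{(k)}(n)x^n=V\left((-1)^N\sigma^{m-k}x\right)$ is a polynomial in $x$ of degree exactly $d$. Its coefficients lie in $\mathbb Q(t,s)$, because those of both factors do.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(ii)}]
\emph{Integrality.} We have $S_m^{(k)}(n)\in\mathbb Z[t,s,s^{-1}]$ by Proposition~\ref{prop:det}, and $\mathcal D\in\mathbb Z[t,s,s^{-1}][x]$ because $L_n\in\mathbb Z[t,s]$. So $U\in\mathbb Z[t,s,s^{-1}][x]$.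

\emph{Reciprocity in $X$.} Since $\lambda_j^{-1}=\lambda_{m-j}$ and $e_j=e_{m-j}$,
\[
X^\Delta D(1/X)=\prod_{j=0}^m(X^{k+1}-\lambda_j)^{e_j}=\prod_{j=0}^m(-\lambda_j)^{e_j}\left(1-\lambda_{m-j}X^{k+1}\right)^{e_j}=\tau D(X)
\]
with $\tau=\prod_j(-\lambda_j)^{e_j}=(-\varepsilon)^{m+1+C}$. Indeed, the exponent of $\mu$ in the product is $(k+1)\sum_je_j(m-2j)=0$, and $\sum_je_j=m+1+C$. By \eqref{eq:inf} and Lemma~\ref{lem:zeros}, in $K((X^{-1}))$
\[
\frac{V(X)}{D(X)}=-\sum_{n\ge0}\rho_{-N-1-n}X^{-N-1-n}=-\eta X^{-N-1}\sum_{n\ge0}\rho_nX^{-n}=-\eta X^{-N-1}\,\frac{V(1/X)}{D(1/X)} .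
\]
Inserting $D(1/X)=\tau X^{-\Delta}D(X)$ and $\tau=\pm1$ gives $V(X)=-\eta\tau X^{\Delta-N-1}V(1/X)$, that is,
\[
V(X)=\kappa X^dV(1/X),\qquad \kappa=-\eta\tau=-(-1)^{\binom{N+1}2}(-\varepsilon)^{m+1+C}.
\]

\emph{Return to $x$.} For $X=(-1)^N\sigma^{m-k}x$ we have $1/X=(-1)^N\sigma^{m-k}\cdot(s^{k-m}/x)$, so $V(1/X)=U(s^{k-m}/x)$ and
\[
U(x)=\kappa\,(-1)^{Nd}\sigma^{(m-k)d}\,x^d\,U(s^{k-m}/x).
\]
We claim that $d$ is even if $m-k$ is odd. Recall $d=C+k(m+C)$. If $k$ is even and $m$ is odd, then $d\equiv C\pmod2$, and $C=(m-1)m(m+1)/6$ is even because $8$ divides $(m-1)(m+1)$. If $k$ is odd and $m$ is even, then $d\equiv m+2C\equiv0\pmod2$. So $(m-k)d$ is even, and so is $Nd$, as $N\equiv m-k\pmod2$. Hence $(-1)^{Nd}\sigma^{(m-k)d}=s^{(m-k)d/2}$, and the stated equation follows.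

\emph{Leading coefficient and specialization.} Since $\mathcal D(0)=1$ and $S_m^{(k)}(0)=1$, we have $U(0)=1$. Comparing coefficients of $x^d$ in the functional equation shows that the leading coefficient of $U$ is $\kappa s^{(m-k)d/2}$. All coefficients in $\mathcal D(x)\sum_nS_m^{(k)}(n)x^n=U(x)$ lie in $\mathbb Z[t,s,s^{-1}]$, so any ring homomorphism from $\mathbb Z[t,s,s^{-1}]$ to a nonzero commutative ring may be applied. The constant term of $\mathcal D$ remains $1$, so $\mathcal D$ remains invertible as a power series, and the leading coefficient of $U$ remains a unit.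
\end{proof}

\section{Lowest terms}\label{sec:coprime}

It remains to prove part (iii). We must show that $V$ does not vanish at any root of $D$, i.e. that at each root the pole of $G=V/D$ has the full order $e_j$. This is a statement about the top coefficients in Proposition~\ref{prop:exp}: a certain sum $\Theta_j$ of the determinants $E_j(r+1)$ must not be zero. By looking at the highest power of $\mu$ in this sum we reduce the question to the case $m=0$, where only one term of the sum is not zero.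

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(iii)}]
Since $\mu$ is transcendental over $\mathbb C$, the $\lambda_j$ are distinct. The roots of $1-\lambda_jX^{k+1}$ are simple, namely
\[
X_0=Y\mu^{-(m-2j)},\qquad Y\in\mathbb C,\quad Y^{k+1}=\varepsilon .
\]
So all roots of $D$ lie in $K$, and each is of this form for exactly one $j$. Fix $j$ and $Y$, and put $e=j(m-j)=e_j-1$.

\emph{Step 1: reduction to a sum $\Theta_j(Y)$.} By \eqref{eq:exp}, $G=\sum_{j'=0}^mG_{j'}$ with
\[
G_{j'}(X)=\sum_{r=0}^kX^r\sum_{u\ge0}P_{j',r}(u)\left(\lambda_{j'}X^{k+1}\right)^u .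
\]
If $P\in K[u]$ has degree at most $e$ and $a$ is its coefficient of $u^e$, then $P$ is $e!\,a\binom{u+e}e$ plus a combination of the $\binom{u+i}i$ with $i<e$. Since $\sum_{u\ge0}\binom{u+i}iw^u=(1-w)^{-i-1}$, the series $(1-w)^{e+1}\sum_{u\ge0}P(u)w^u$ is a polynomial in $w$ with value $e!\,a$ at $w=1$. So $(1-\lambda_jX^{k+1})^{e_j}G_j(X)$ is a polynomial in $X$, and by Proposition~\ref{prop:exp} its value at $X_0$ is
\[
e!\sum_{r=0}^k\gamma_j\,\mu^{(r+1)(m-2j)}E_j(r+1)\,Y^r\mu^{-r(m-2j)}=e!\,\gamma_j\,\mu^{m-2j}\,\Theta_j(Y),\qquad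
\Theta_j(Y)=\sum_{r=0}^kY^rE_j(r+1).
\]
For $j'\ne j$ the rational function $G_{j'}$ has a power of $1-\lambda_{j'}X^{k+1}$ as denominator. It is regular at $X_0$, because $\lambda_{j'}X_0^{k+1}=\lambda_{j'}/\lambda_j\ne1$, so $(1-\lambda_jX^{k+1})^{e_j}G_{j'}(X)$ vanishes at $X_0$. Multiplying by the other factors of $D$, we get
\[
V(X_0)=e!\,\gamma_j\,\mu^{m-2j}\,\Theta_j(Y)\prod_{j'\ne j}\left(1-\lambda_{j'}/\lambda_j\right)^{e_{j'}} .
\]
So $V(X_0)\ne0$ if and only if $\Theta_j(Y)\ne0$.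

\emph{Step 2: evaluation of $\Theta_j(Y)$.} We have $B_l(y)=\sum_{\theta_l=\pm1}\theta_l\,\zeta_l^{\theta_ly}\left(\zeta_l^{\theta_lb}\right)_b$. For $\theta=(\theta_1,\dots,\theta_k)\in\{1,-1\}^k$ put $Z_\theta=\prod_l\zeta_l^{\theta_l}$. Multilinear expansion in the last $k$ rows gives
\begin{equation}\label{eq:Ej}
E_j(y)=\sum_\theta\Big(\prod_l\theta_l\Big)Z_\theta^{\,y}\,W_j(\theta),
\end{equation}
where $W_j(\theta)$ is the determinant with rows $A_0,\dots,A_{m-j-1}$, $A_0',\dots,A_{j-1}'$ and $\left(\zeta_l^{\theta_lb}\right)_b$ for $1\le l\le k$. The power $b^l$ is $l!\binom bl$ plus a combination of the $\binom b{l'}$ with $l'<l$. So row operations replace $A_l$ by $l!\,\mu^l\left(\binom bl\mu^{b-l}\right)_b$, and $A'_l$ by the same expression with $\mu^{-1}$ in place of $\mu$. By \eqref{eq:cv},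
\[
W_j(\theta)=C_j\prod_{l=1}^k\left(\zeta_l^{\theta_l}-\mu\right)^{m-j}\left(\zeta_l^{\theta_l}-\mu^{-1}\right)^j\prod_{l<l'}\left(\zeta_{l'}^{\theta_{l'}}-\zeta_l^{\theta_l}\right),
\]
\[
C_j=\prod_{l<m-j}l!\,\mu^l\ \prod_{l<j}l!\,\mu^{-l}\ (\mu^{-1}-\mu)^{j(m-j)}\ne0 .
\]
Since $Z_\theta^{k+1}=\prod_l(-1)^l=\varepsilon$, we have $(YZ_\theta)^{k+1}=1$. Hence $\sum_{r=0}^kY^rZ_\theta^{r+1}=Z_\theta\sum_{r=0}^k(YZ_\theta)^r$ equals $(k+1)Y^{-1}$ if $Z_\theta=Y^{-1}$, and $0$ otherwise. With \eqref{eq:Ej} we obtain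
\begin{equation}\label{eq:Theta}
\Theta_j(Y)=(k+1)Y^{-1}\sum_{\theta:\,Z_\theta=Y^{-1}}\Big(\prod_l\theta_l\Big)W_j(\theta).
\end{equation}

\emph{Step 3: the highest power of $\mu$.} By \eqref{eq:Theta}, $\Theta_j(Y)/C_j$ is a Laurent polynomial in $\mu$ over $\mathbb C$. In each summand the factor $\prod_l(\zeta_l^{\theta_l}-\mu)^{m-j}(\zeta_l^{\theta_l}-\mu^{-1})^j$ has the top term $(-1)^{k(m-j)}Z_\theta^{\,j}\mu^{k(m-j)}$. Here it is essential that the sum is restricted to $Z_\theta=Y^{-1}$: the coefficient of the top term is the same for all $\theta$ that occur. So the coefficient of $\mu^{k(m-j)}$ in $\Theta_j(Y)/C_j$ is $(-1)^{k(m-j)}Y^{-j}\,\Theta^0(Y)$ with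
\[
\Theta^0(Y)=(k+1)Y^{-1}\sum_{\theta:\,Z_\theta=Y^{-1}}\Big(\prod_l\theta_l\Big)\prod_{l<l'}\left(\zeta_{l'}^{\theta_{l'}}-\zeta_l^{\theta_l}\right).
\]
The number $\Theta^0(Y)$ is the right side of \eqref{eq:Theta} for $m=j=0$ and the same $k$, where $C_0=1$. Reading Step 2 backwards in this case, we find
\[
\Theta^0(Y)=\sum_{r=0}^kY^rE^0(r+1),\qquad E^0(y)=\det\left(\zeta_l^{y+i}-\zeta_l^{-y-i}\right)_{1\le l\le k,\ 0\le i<k}.
\]
For $1\le r\le k$ the exponents $r+1,\dots,r+k$ in $E^0(r+1)$ include $k+1$. The corresponding column is zero, because $\zeta_l^{k+1}=\zeta_l^{-k-1}$. So $E^0(r+1)=0$. For $r=0$, \eqref{eq:cheb} and the fact that $c_i$ is monic of degree $i$ give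
\[
E^0(1)=\prod_l(\zeta_l-\zeta_l^{-1})\,\det\left(c_i(\eta_l)\right)_{1\le l\le k,\ 0\le i<k}=\prod_l(\zeta_l-\zeta_l^{-1})\prod_{l<l'}(\eta_{l'}-\eta_l)\ne0 .
\]
Thus $\Theta^0(Y)=E^0(1)\ne0$. Hence $\Theta_j(Y)\ne0$ and $V(X_0)\ne0$.

\emph{Conclusion.} $V$ and $D$ have no common root. A nonconstant common factor of $U$ and $\mathcal D$ over $\mathbb Q(t,s)$ would have a root $x_0$ in an algebraic closure of $\mathbb C(\sigma,\mu)$. Then $(-1)^N\sigma^{m-k}x_0$ would be a common root of $V$ and $D$, a contradiction. So $U$ and $\mathcal D$ are coprime.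

Finally, since $\deg U=d<\Delta=\deg\mathcal D$ and $\mathcal D(0)=1$, the sequence $S_m^{(k)}(n)$ satisfies for all $n\ge\Delta$ the recurrence of order $\Delta$ given by the coefficients of $\mathcal D$. Conversely, suppose that $S_m^{(k)}(n)+a_1S_m^{(k)}(n-1)+\dots+a_hS_m^{(k)}(n-h)=0$ for all large $n$, with $a_i\in\mathbb Q(t,s)$, and put $B=1+a_1x+\dots+a_hx^h$. Then $BU/\mathcal D$ is a polynomial. By coprimality $\mathcal D$ divides $B$, and $h\ge\deg B\ge\Delta$.
\end{proof}

\begin{thebibliography}{1}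
\bibitem{source}
\emph{Some Remarks And Conjectures About Hankel Determinants Of Polynomials},
\texttt{http://homepage.univie.ac.at/Johann.Cigler/preprints/Motzkin-15.pdf}
\end{thebibliography}
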